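# Counting nonzero coordinates with a prime of $\mathcal O(\log\log n)$ bits

## A random small prime splits the support in two

Fix a vector $x\in\mathbb Z^n$ with $n\ge 4$ and $|x_j|\le M=n^c$ for all $j$, where $c\ge1$ is a fixed integer. Write $\log=\log_2$, $\lambda=\log n\ge2$, and $N=\|x\|_0=|\{j:x_j\ne0\}|$. Let $p_1<p_2<\cdots$ be the primes, put $m=\lceil10^5c\lambda^2\rceil$, and let $p$ be uniform in $\{p_{m+1},\dots,p_{2m}\}$. Then $p>m$, and since $p_k=\mathcal O(k\log k)$, the prime $p$ has only $\log p=\mathcal O(\log\log n)$ bits. It splits the support of $x$ into two parts: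
$$A=\{j:\ p\nmid x_j\},\qquad Z=\{j:\ x_j\ne0,\ p\mid x_j\},\qquad N=|A|+|Z|.$$

For example, take $x=(6,5,10,7,0,-15)$ and the prime $5$ in the role of $p$. Then $A=\{1,4\}$ and $Z=\{2,3,6\}$, and $N=5$. The residues modulo $5$ are $(1,0,0,2,0,0)$: they show $A$, and they do not separate $Z$ from the genuine zero in position $5$.

**Lemma 1.** With probability at least $1-10^{-5}$ we have $|Z|\le N/\lambda$.

**Proof.** A nonzero integer $x_j$ with $t$ distinct prime divisors has $|x_j|\ge2^t$, so $t\le\log M=c\lambda$. As $p$ is uniform among $m$ primes, $\Pr[p\mid x_j]\le c\lambda/m$. Hence $\mathbb E|Z|\le Nc\lambda/m$, and Markov's inequality gives, if $N>0$, $\Pr[|Z|>N/\lambda]\le c\lambda^2/m\le10^{-5}$. If $N=0$ there is nothing to prove. $\square$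

The split is for counting the support in small space. The part $A$ can be seen through residues modulo $p$, which cost $\mathcal O(\log\log n)$ bits each. The part $Z$ cannot be seen modulo $p$ at all, but it is a small fraction of the support, and a small fraction can be estimated from a much sparser sample. In that sample we can afford to keep entries at their full length of $\mathcal O(\log n)$ bits. The rest of the talk says which problem this solves, makes the trade-off exact, and then asks how far the method of linear counters can go.

## Estimating $\|x\|_0$ in a turnstile stream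

In the **turnstile model** the vector $x\in\mathbb Z^n$ starts at $0$ and receives updates $x_i\leftarrow x_i+\Delta$ with $\Delta\in\mathbb Z$. Entries stay bounded in absolute value by $\mathrm{poly}(n)$, here by $M=n^c$. The algorithm knows $n$ and $\epsilon\in(0,1)$, and at the end it must output a number in $[(1-\epsilon)\|x\|_0,(1+\epsilon)\|x\|_0]$ with probability at least $2/3$. Space is counted in bits. Randomness that has to be reused, such as a hash function, is stored and charged. Uniform samples from finite sets can be drawn.

Deletions are what make this more than sampling the indices that occur: after the updates $x_3\leftarrow x_3+5$, $x_7\leftarrow x_7+1$, $x_3\leftarrow x_3-5$, two indices have occurred but $\|x\|_0=1$. The natural remedy is to keep *linear* functions of $x$, since an update to $x$ translates into an update of any linear function.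

The question is posed as an open problem in the scribe notes "1 Find the Top k Heavy Hitters Quickly" (https://www.cs.cmu.edu/afs/cs/user/dwoodruf/www/teaching/15859-fall19/scribe16.pdf), and the following may be taken as given. A scheme based on nested subsampling and $k$-sparse recovery with $k=\mathcal O(1/\epsilon^2)$ uses $\mathcal O(\log^2n/\epsilon^2)$ bits. Only the non-zeroness of its counters matters. So one may store every counter modulo a random prime among the first $\mathcal O(\log n/\epsilon^2)$ primes, which with high probability divides none of the relevant counters. This gives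
$$\mathcal O\!\left(\frac{\log n\,(\log\frac1\epsilon+\log\log n)}{\epsilon^2}\right)\ \text{bits}.\tag{1}$$
Can the term $\log\frac1\epsilon$ be removed? It can.

**Theorem 1.** There is a constant $C$ (depending only on $c$) and a turnstile algorithm that, for all $n\ge4$ and $\epsilon\in(0,1)$, outputs a $(1\pm\epsilon)$-approximation of $\|x\|_0$ with probability at least $2/3$, using at most $C\,\epsilon^{-2}\log n\log\log n$ bits, including all stored randomness.

Only the final vector needs to satisfy $|x_j|\le M$. Given its randomness, the state of each algorithm below is a linear function of $x$ over finite rings, so it depends only on the final $x$. This includes the scheme behind (1), whose counters are sums of entries reduced modulo a prime: its state equals the one produced by the stream that builds $x$ with one update per coordinate, and that stream respects the bound throughout.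

Two ranges of $\epsilon$ are immediate.

* If $\epsilon\ge1/\lambda$, then $\log\frac1\epsilon\le\log\log n$, and (1) is $\mathcal O(\epsilon^{-2}\log n\log\log n)$.
* If $\epsilon<1/\sqrt n$, then $n<\epsilon^{-2}$. Store every $x_j$ modulo $2M+1$, which determines $x_j$ because $|x_j|\le M$. This takes $\mathcal O(n\log n)\le\mathcal O(\epsilon^{-2}\log n)$ bits, and $\log\log n\ge1$.

So from now on
$$\frac1{\sqrt n}\le\epsilon<\frac1\lambda .\tag{2}$$
This forces $\sqrt n>\log n$. With $t=\sqrt n$, the function $2\log t-t$ is concave and vanishes at $t=2$ and $t=4$, so it is nonnegative on $[2,4]$, that is, $\sqrt n\le\log n$ for $4\le n\le16$. Hence (2) gives $n>16$, $\lambda>4$, $\epsilon<\frac14$, and $\epsilon^2\lambda<1/\lambda<1$.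

## What residues alone miss, and what exact values cost

Start with easy vectors. If every nonzero entry has $|x_j|<p$, then $Z=\emptyset$ and residues modulo $p$ lose nothing. If all nonzero entries equal the same number $v$, then $Z$ is either empty or the whole support, and the latter has probability at most $c\lambda/m$.

The first thing to try is to keep the scheme behind (1), to draw the prime from a pool of only $\mathrm{polylog}(n)$ primes, and to accept that a few entries vanish. Here is the vector that stops this. Let the pool consist of any $m'$ primes, all at most $M$. Let $N$ be a multiple of $m'$, and give each prime of the pool as the value of exactly $N/m'$ coordinates, all other coordinates being $0$. Whichever prime of the pool is drawn, exactly $N/m'$ nonzero entries vanish modulo it. Everything computed modulo that prime is the same as for the vector in which these entries are erased. So even an exact count of the coordinates that are nonzero modulo the prime is off by $N/m'$, always. Accuracy $\epsilon N$ therefore requires $m'\ge1/\epsilon$. The largest prime of a pool of $m'$ primes exceeds $m'$, so it has more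 than $\log\frac1\epsilon$ bits: the term we want to remove. In (1) the pool is larger still because the prime is required to divide *no* relevant counter. There are $\mathcal O(1/\epsilon^2)$ of them on a level, each with $\mathcal O(\log n)$ prime divisors, and a union bound asks for $\mathcal O(\log n/\epsilon^2)$ primes.

The other extreme is to keep exact values, $\mathcal O(\log n)$ bits each. On each of $\Theta(\log n)$ sampling levels this means $\mathcal O(1/\epsilon^2)$ values, and the total is $\mathcal O(\log^2n/\epsilon^2)$.

So with a pool of $\mathrm{polylog}(n)$ primes the set $Z$ is too large to ignore when $\epsilon\ll1/\log n$. The way out is to *estimate* $|Z|$ and add it back.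

## A fraction $1/\lambda$ of the support needs a sample $\lambda$ times smaller

We say that random sets $S_i\subseteq[n]$ sample pairwise independently at rate $2^{-i}$ if $\Pr[j\in S_i]=2^{-i}$ for all $j$ and, for fixed $i$, the events $\{j\in S_i\}$ are pairwise independent over $j$.

**Lemma 2.** For a fixed $T\subseteq[n]$, the variable $|S_i\cap T|$ has mean $2^{-i}|T|$ and variance at most $2^{-i}|T|$. Hence $2^i|S_i\cap T|$ has mean $|T|$ and variance at most $2^i|T|$.

**Proof.** The count is a sum of $|T|$ pairwise independent indicators of mean $2^{-i}$. Variances of pairwise independent variables add, and each is $2^{-i}(1-2^{-i})\le2^{-i}$. Multiplying by $2^i$ multiplies the variance by $2^{2i}$. $\square$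

We need standard deviation about $\epsilon N$. For $T=A$, of size comparable to $N$, this asks for $2^iN\lesssim\epsilon^2N^2$, so the sample holds about $2^{-i}N\approx1/\epsilon^2$ support elements. For $T=Z$ with $|Z|\le N/\lambda$ it asks only for $2^{i'}N/\lambda\lesssim\epsilon^2N^2$, so we may take $2^{i'}$ as large as about $\epsilon^2\lambda N$, and the sample holds about
$$2^{-i'}N\approx\frac1{\epsilon^2\lambda}$$
support elements. To recognize which sampled elements belong to $Z$ we recover their values exactly, at $\mathcal O(\log n)$ bits each. On $\mathcal O(\log n)$ levels this costs $\mathcal O\big(\log n\cdot\frac1{\epsilon^2\lambda}\cdot\log n\big)=\mathcal O(\epsilon^{-2}\log n)$ bits, which is within budget. The set $A$ is counted with $\mathcal O(1/\epsilon^2)$ counters modulo $p$ on each level.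

## Polynomial hashing, syndromes, and occupied bins

**Hashing by polynomials.** Let $\mathbb F$ be a finite field and let $P$ be a uniformly random polynomial over $\mathbb F$ of degree less than $Q$. If $t\le Q$ and $y_1,\dots,y_t\in\mathbb F$ are distinct, then $P(y_1),\dots,P(y_t)$ are independent and uniform: the linear map from coefficients to these values is onto by interpolation, so all its fibers have the same size. The values are thus $Q$-wise independent (fully independent if there are at most $Q$ points). Composing with a surjective linear map onto a smaller space, such as truncation of bits, keeps this property. The seed has $Q\log|\mathbb F|$ bits. For instance, over $\mathbb F_2$ with $Q=2$ and $P(y)=a_0+a_1y$, the pair $(P(0),P(1))=(a_0,a_0+a_1)$ is uniform on four pairs.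

**Syndrome decoding.** Let $q$ be a prime with $2M<q<4M$, which exists by Bertrand's postulate. For a vector $v\in\mathbb F_q^n$ let its syndromes be $s_t=\sum_jv_jj^t$, $0\le t<2k$, with $j\in\{1,\dots,n\}$.

**Lemma 3.** A vector $v\in\mathbb F_q^n$ with at most $k$ nonzero entries is the only such vector with its syndromes. If $v$ is the reduction modulo $q$ of an integer vector with entries in $[-M,M]$, that integer vector is determined too.

**Proof.** Two such vectors with equal syndromes differ by a vector with at most $2k$ nonzero entries in the kernel of the matrix $(j^t)_{0\le t<2k,\,1\le j\le n}$. The numbers $j$ are distinct modulo $q$, as $q>2M\ge n$. So any at most $2k$ columns are linearly independent: $w\le 2k$ of them contain, in the rows $t<w$, an invertible Vandermonde matrix. Hence the difference is $0$. Since $M<q/2$, lifting to $(-q/2,q/2)$ recovers the integers. $\square$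

For $k=1$ this can be done by hand: if only $v_j\ne0$, then $s_0=v_j$, $s_1=jv_j$, and $j=s_1/s_0$. In general we search exhaustively over vectors with at most $k$ nonzero entries. A candidate is a list of $k$ pairs (index, value), so this takes $\mathcal O(k\log n)$ bits of workspace.

**Occupied bins.** Suppose $D$ elements are thrown independently and uniformly into $B$ bins, and each occupied bin is then *seen* with probability $1-\frac1p$. The expected number of seen bins is
$$F(D)=\Big(1-\frac1p\Big)B\Big(1-\big(1-\tfrac1B\big)^D\Big),\tag{3}$$
because a given bin is empty with probability $(1-\frac1B)^D$. For $B=D=2$ the elements share a bin with probability $\frac12$, so the mean number of occupied bins is $\frac12\cdot1+\frac12\cdot2=\frac32$, in agreement with $2(1-\frac14)$.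

**Efron–Stein inequality.** Let $W$ be a square-integrable function of independent $X_1,\dots,X_D$. For each $j$ let $a_j$ be square integrable and depend only on the $X_i$ with $i\ne j$. Then $\mathrm{Var}\,W\le\sum_j\mathbb E(W-a_j)^2$.

**Proof.** Let $\Delta_j=\mathbb E[W\mid X_1,\dots,X_j]-\mathbb E[W\mid X_1,\dots,X_{j-1}]$. These martingale differences are orthogonal and sum to $W-\mathbb EW$, so $\mathrm{Var}\,W=\sum_j\mathbb E\Delta_j^2$. Let $\mathbb E^{(j)}$ average over $X_j$ alone. By independence $\mathbb E[\mathbb E^{(j)}W\mid X_1,\dots,X_j]=\mathbb E[W\mid X_1,\dots,X_{j-1}]$, hence $\Delta_j=\mathbb E[W-\mathbb E^{(j)}W\mid X_1,\dots,X_j]$, and Jensen's inequality gives $\mathbb E\Delta_j^2\le\mathbb E(W-\mathbb E^{(j)}W)^2$. With the other variables fixed, the mean minimizes the mean square deviation, so this is at most $\mathbb E(W-a_j)^2$. $\square$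

## The stored data and the query

Assume (2). The parameters are $m=\lceil10^5c\lambda^2\rceil$ as before and
$$k=\Big\lceil\frac{5\cdot10^5}{\epsilon^2\lambda}\Big\rceil,\qquad Q=\Big\lceil\frac{10^5}{\epsilon^2}\Big\rceil,\qquad B=\text{least power of }2\ \ge\frac{10^8}{\epsilon^2},\qquad \ell=\lceil\lambda\rceil.$$

**Randomness.** The following are drawn independently and stored.

* The prime $p$, uniform in $\{p_{m+1},\dots,p_{2m}\}$.
* A random polynomial $h$ of degree at most $1$ over $\mathbb F_{2^\ell}$, where $2^\ell\ge n$ and $[n]$ is embedded in the field. For $0\le i\le\ell$ let $S_i$ be the set of $j$ for which the first $i$ bits of $h(j)$ are $0$. The sets $S_i$ sample pairwise independently at rate $2^{-i}$.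
* A random polynomial $g$ of degree less than $Q$ over $\mathbb F_{2^{\ell'}}$ with $\ell'=\max(\ell,\log B)$, truncated to $\log B$ bits. This is a $Q$-wise independent uniform map $[n]\to[B]$. Since $B<2\cdot10^8/\epsilon^2\le2\cdot10^8n$, we have $\ell'=\mathcal O(\log n)$.
* A random polynomial $u$ of degree less than $Q$ over $\mathbb F_{p^a}$, where $a\ge 1$ is minimal with $p^a\ge n$, so that $p^a<np$. Let $u_j\in\mathbb F_p$ be a fixed coordinate of its value at (the point representing) $j$ in an $\mathbb F_p$-basis. The $u_j$ are $Q$-wise independent and uniform in $\mathbb F_p$. (Its seed is drawn once $p$ is known; given $p$, it is independent of everything else.)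

**Stored data.**

1. *Rough estimate.* A median of $101$ independent copies, with their own randomness, of the algorithm of (1) with accuracy $\frac12$. If more than half of the copies are correct, so is the median. By Hoeffding's inequality this fails with probability at most $e^{-101/18}<0.01$. Call the result $R$, with negative values replaced by $0$. On success $R\in[N/2,2N]$.
2. *Small counters.* For $0\le i\le\ell$ and $b\in[B]$,
$$c_{i,b}=\sum_{j\in S_i,\ g(j)=b}u_jx_j\in\mathbb F_p.$$
3. *Sparse recovery.* For $0\le i\le\ell$ and $0\le t<2k$, $\;s_{i,t}=\sum_{j\in S_i}x_jj^t\bmod q$.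

The data in 2 and 3 are linear in $x$, so they can be maintained under updates. By Lemma 3, if $|S_i\cap\mathrm{supp}\,x|\le k$, then $(s_{i,t})_t$ determines $x|_{S_i}$.

The multipliers $u_j$ are there because entries can cancel: the values $1$ and $4$ in one bin sum to $0$ modulo $5$. With independent uniform multipliers, a bin that contains an element of $A$ has counter $0$ with probability exactly $1/p$, whatever the values are.

**Query.** Put
$$i'=\max\Big(0,\Big\lfloor\log\frac{\epsilon^2\lambda R}{10^5}\Big\rfloor\Big),\qquad i=\max\Big(0,\Big\lfloor\log\frac{\epsilon^2R}{20000}\Big\rfloor\Big),$$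
both equal to $0$ if $R=0$, and clipped to at most $\ell$.

* If $i'=0$: decode level $0$ and output the number of nonzero entries found.
* If $i'\ge1$: let $W=\#\{b:c_{i,b}\ne0\}$ and let $\hat D$ be a minimizer of $|F(D')-W|$ over the integers $0\le D'\le B$. Decode level $i'$, let $Y$ be the number of recovered nonzero $x_j$ with $p\mid x_j$, and output $\tilde N=2^i\hat D+2^{i'}Y$.
* If decoding fails, output $0$.

All levels are maintained because $i$ and $i'$ are known only at the end.

Inverting $F$ is necessary. If $D$ is of order $1/\epsilon^2$, then the number of elements lost to shared bins, about $D^2/(2B)$, is a fixed fraction of $D$ that does not shrink with $\epsilon$. The fraction $1/p$ lost to cancellation is only $1/\mathrm{polylog}(n)$. Both losses have a known mean, and $F$ takes account of it; only the fluctuations count as error.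

## The space count

* Small counters: $(\ell+1)B\lceil\log p\rceil=\mathcal O(\log n\cdot\epsilon^{-2}\cdot\log\log n)$.
* Syndromes: $(\ell+1)\cdot2k\cdot\mathcal O(\log n)$. Since $\epsilon^2\lambda<1$, the ceiling in $k$ is harmless and $k=\mathcal O(1/(\epsilon^2\log n))$, so this is $\mathcal O(\epsilon^{-2}\log n)$.
* Seeds: $\mathcal O(\log n)$ for $h$. For $g$ and $u$, $Q$ field elements of $\mathcal O(\log n)$ bits each (for $u$, $\log p^a<\log n+\log p=\mathcal O(\log n)$), hence $\mathcal O(\epsilon^{-2}\log n)$.
* Rough estimate: $\mathcal O(\log n\log\log n)$ by (1) with accuracy $\frac12$, including its randomness.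
* Workspace: decoding takes $\mathcal O(k\log n)=\mathcal O(\epsilon^{-2})$ bits. Field operations and the search for $q$, $p$ and irreducible polynomials take $\mathcal O(\log n)$ bits. The number $F(D')$ is rational with denominator dividing $pB^{D'}$ and takes $\mathcal O(B\log B+\log p)=\mathcal O(\epsilon^{-2}\log n)$ bits, and the search for $\hat D$ holds $\mathcal O(1)$ such numbers at a time.

The total is $\mathcal O(\epsilon^{-2}\log n\log\log n)$, with a constant that depends only on $c$.

## Why the output is within $\epsilon N$

**Step 1: the rough estimate and the prime.** This step fixes the quantities that choose the levels. Consider the events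

(E1) $R\in[N/2,2N]$, of probability at least $0.99$;

(E2) $|Z|\le N/\lambda$, of probability at least $1-10^{-5}\ge0.99$ by Lemma 1.

Under (E1), $R\le2N\le2n$, and as $\epsilon^2\lambda<1$, both $\epsilon^2\lambda R/10^5$ and $\epsilon^2R/20000$ are less than $n\le2^\ell$. So no clipping occurs.

**Step 2: small supports.** This step settles $i'=0$. Under (E1) we have $\epsilon^2\lambda R/10^5<2$, hence
$$N\le2R<\frac{4\cdot10^5}{\epsilon^2\lambda}\le k.$$
Since $S_0=[n]$, decoding level $0$ gives $x$, and the output is exactly $N$. This includes $N=0$, where (E1) says $R=0$.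

From now on $i'\ge1$. Fix $R$ and $p$ satisfying (E1) and (E2); they are chosen independently of the random choices in $h,g,u$. Since $i'\ge1$, we have $\epsilon^2\lambda R/10^5\ge2$, so
$$N\ge\frac R2\ge\frac{10^5}{\epsilon^2\lambda},\qquad|A|\ge\Big(1-\frac1\lambda\Big)N\ge\frac34N.\tag{4}$$

**Step 3: level $i'$ can be decoded.** This step shows that $Y$ is what we want it to be. The event is

(E3) $|S_{i'}\cap\mathrm{supp}\,x|\le k$.

Since $2^{i'}>\epsilon^2\lambda R/(2\cdot10^5)$ and $N\le2R$, the mean is $\mu=2^{-i'}N\le4\cdot10^5/(\epsilon^2\lambda)$, and by Lemma 2 the variance is at most $\mu$. As $k\ge5\cdot10^5/(\epsilon^2\lambda)$, failure means a deviation of at least $10^5/(\epsilon^2\lambda)$, which by Chebyshev has probability at most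
$$\mu\cdot\Big(\frac{\epsilon^2\lambda}{10^5}\Big)^2\le4\cdot10^{-5}\epsilon^2\lambda<0.01.$$
Under (E3), $Y=|S_{i'}\cap Z|$.

**Step 4: $Z$ is estimated well.** This step uses that $Z$ is small. The event is

(E4) $\big|2^{i'}|S_{i'}\cap Z|-|Z|\big|\le\epsilon N/10$.

By Lemma 2 the variance of $2^{i'}|S_{i'}\cap Z|$ is at most
$$2^{i'}|Z|\le\frac{\epsilon^2\lambda R}{10^5}\cdot\frac N\lambda\le\frac{2\epsilon^2N^2}{10^5},$$
where the factor $\lambda$ in the sampling rate cancels against $|Z|\le N/\lambda$. By Chebyshev the failure probability is at most $\frac{2}{10^5}\cdot100=0.002$.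

**Step 5: the sample of $A$.** This step relates $|A|$ to the number $D=|S_i\cap A|$ of elements seen by the small counters on level $i$, and it bounds $D$ from both sides. The event is

(E5) $\big|2^iD-|A|\big|\le\epsilon N/10$.

If $i=0$, then $D=|A|$ and (E5) holds. If $i\ge1$, the variance of $2^iD$ is at most $2^i|A|\le\frac{\epsilon^2R}{20000}N\le\epsilon^2N^2/10^4$, so the failure probability is at most $0.01$.

Assume (E5). In all cases $2^i>\epsilon^2R/40000$: for $i\ge1$ because of the floor, and for $i=0$ because then $\epsilon^2R/20000<2$. With $N\le2R$ this gives $2^{-i}N\le80000/\epsilon^2$, so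
$$D\le2^{-i}\Big(1+\frac\epsilon{10}\Big)N\le1.1\cdot\frac{80000}{\epsilon^2}\le Q\le B.\tag{5}$$
From below, by (4) and $\epsilon<\frac14$, $D\ge2^{-i}\big(\frac34-\frac1{40}\big)N\ge2^{-i}N/2$. If $i\ge1$, then $2^i\le\epsilon^2R/20000\le\epsilon^2N/10^4$, hence $D\ge5000/\epsilon^2$. If $i=0$, then $D\ge N/2\ge5\cdot10^4/(\epsilon^2\lambda)$ by (4). Since $p>m\ge10^5\lambda^2$ and $\lambda>4$, the product $pD$ is at least $5\cdot10^8\lambda^2/\epsilon^2$ in the first case and at least $5\cdot10^9\lambda/\epsilon^2$ in the second. In both cases
$$pD\ge\frac{10^8}{\epsilon^2}.\tag{6}$$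

**Step 6: the mean of $W$.** This step shows that $W$ is an unbiased view of $F(D)$. Fix $h$ so that (E5) holds. Coordinates in $S_i\setminus A$ have $x_j\equiv0$ modulo $p$ and contribute $0$ to every $c_{i,b}$. Since $D\le Q$ by (5), the pairs $(g(j),u_j)$ with $j\in S_i\cap A$ are fully independent and uniform in $[B]\times\mathbb F_p$. Given $g$, the counter of a bin that contains some element of $S_i\cap A$ is a sum of terms $u_jx_j$ with $x_j$ invertible modulo $p$, so it is uniform in $\mathbb F_p$ and nonzero with probability $1-\frac1p$. By (3), $\mathbb EW=F(D)$.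

**Step 7: the variance of $W$.** This step shows that the fluctuations of $W$ are below $\epsilon D$, although the mean loss $D-F(D)$ may not be. For $j\in S_i\cap A$ let $W_{-j}$ be the number of nonzero counters when element $j$ is left out; it does not depend on the pair $(g(j),u_j)$. Apply the Efron–Stein inequality with $a_j=W_{-j}+1$:
$$\mathrm{Var}\,W\le\sum_{j\in S_i\cap A}\mathbb E(W-W_{-j}-1)^2 .$$
Adding $j$ changes only one counter, so $W-W_{-j}\in\{-1,0,1\}$ and $W-W_{-j}-1\in\{-2,-1,0\}$. If $j$ is alone in its bin and $u_j\ne0$, then $W-W_{-j}=1$ and the term is $0$. The opposite event has probability at most $\frac DB+\frac1p$. Now $\frac DB\le10^{-8}\epsilon^2D$ by the choice of $B$, and $\frac1p\le10^{-8}\epsilon^2D$ by (6). Hence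
$$\mathrm{Var}\,W\le4D\Big(\frac DB+\frac1p\Big)\le8\cdot10^{-8}\epsilon^2D^2.$$
By Chebyshev, $|W-F(D)|\le\epsilon D/200$ except with probability at most $8\cdot10^{-8}\cdot4\cdot10^4<0.004$.

**Step 8: inverting $F$.** This step turns the estimate of $F(D)$ into one of $D$. The event is

(E6) $|\hat D-D|\le\epsilon D/10$.

For $0\le D'<B$,
$$F(D'+1)-F(D')=\Big(1-\frac1p\Big)\Big(1-\frac1B\Big)^{D'}\ge\frac12\cdot\frac14=\frac18,$$
since $(1-\frac1B)^{D'}\ge(1-\frac1B)^B$, and $(1-\frac1B)^B$ increases with $B$ from the value $\frac14$ at $B=2$. So $|F(D_1)-F(D_2)|\ge\frac18|D_1-D_2|$ for integers $D_1,D_2\in[0,B]$. By (5), $D$ was a candidate for $\hat D$, so $|F(\hat D)-W|\le|F(D)-W|$ and $|F(\hat D)-F(D)|\le2|W-F(D)|$. With Step 7,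
$$|\hat D-D|\le16\,|W-F(D)|\le0.08\,\epsilon D,$$
except with probability at most $0.004$. So (E6) fails with probability at most $0.004$.

**Step 9: adding up.** This step combines the two estimates. Assume (E1)–(E6). Then $2^iD\le|A|+\epsilon N/10\le1.1N$, and $N=|A|+|Z|$ gives
$$|\tilde N-N|\le2^i|\hat D-D|+\big|2^iD-|A|\big|+\big|2^{i'}Y-|Z|\big|\le(0.11+0.1+0.1)\,\epsilon N<\epsilon N.$$
The total failure probability is at most $0.01+0.01+0.01+0.002+0.01+0.004<0.05$. This proves Theorem 1. $\blacksquare$

## Linear sketches and a lower bound for them

The data of Theorem 1 are linear in $x$. For algorithms of that kind there is a partial converse. It concerns linear sketches only, and nothing is claimed about lower bounds for non-linear algorithms.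

**Definition.** A **linear sketch of $s$ bits** for $(n,M,\epsilon)$ is a random pair $(\varphi,\mathrm{dec})$, where $\varphi:\mathbb Z^n\to G$ is a homomorphism into a finite abelian group with $|G|\le2^s$ and $\mathrm{dec}:G\to\mathbb R$. For every $x\in\mathbb Z^n$ with $\|x\|_\infty\le M$ it must satisfy $\Pr[\,|\mathrm{dec}(\varphi(x))-\|x\|_0|\le\epsilon\|x\|_0]\ge2/3$.

The randomness is not charged, which only strengthens a lower bound. Given its stored randomness, an algorithm whose state consists of counters that are linear forms in $x$ over finite rings is of this type. This covers items 2 and 3 of the stored data (with $G$ a product of copies of $\mathbb F_p$ and $\mathbb F_q$), and it covers the scheme behind (1). A trivial example is $\varphi(x)=x\bmod(2M+1)$, coordinate by coordinate.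

**Theorem 2.** There is $n_0$ such that for all $n\ge n_0$, $M\ge n^4$, and $108/\sqrt n\le\epsilon\le1/16$, every linear sketch for $(n,M,\epsilon)$ has
$$s\ \ge\ \frac{\log(\epsilon^2n)\,\log\log M}{32000\,\epsilon^2}.$$

**Corollary.** Fix $c\ge4$ and $0<\gamma<\frac12$. For $M=n^c$, $n$ large, and $n^{-1/2+\gamma}\le\epsilon\le\frac1{16}$, the optimal size of linear sketches is $\Theta_{\gamma,c}(\epsilon^{-2}\log n\log\log n)$.

**Proof of the Corollary from the theorems.** For $n$ large, $n^{-1/2+\gamma}\ge108/\sqrt n$, so Theorem 2 applies, and $\log(\epsilon^2n)\ge2\gamma\log n$, $\log\log M\ge\log\log n$. For the upper bound take the algorithm of Theorem 1. Its state is linear given its randomness, because the scheme behind (1), used as a subroutine and in the range $\epsilon\ge1/\lambda$, consists of linear counters modulo a prime. $\square$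

So in this range a linear sketch cannot dispense with the factor $\log\log n$. Outside that range no matching lower bound is claimed, and none holds in general: for $\epsilon<1/\sqrt n$, storing $x$ exactly is a linear sketch of $\mathcal O(\epsilon^{-2}\log n)$ bits.

## The entry $d=r!$ and what small moduli cannot see

Let
$$r=\lfloor\sqrt{\log M}\rfloor,\qquad d=r!,\qquad X=\lfloor M\rfloor-d.$$
If a sketch reduces all coordinates modulo some prime $p\le r$, then $p\mid d$ and the sketch cannot tell an entry $d$ from $0$. One value $d$ defeats all small moduli simultaneously. A general homomorphism need not be a reduction modulo anything, so we hide the entries $d$ in random noise and ask which of them the noise absorbs. The size of $d$ is harmless.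

**Lemma 4.** For $n\ge n_0$ and $M\ge n^4$ we have $\log r\ge\frac14\log\log M$ and $X\ge200\,n^2dr$.

**Proof.** For $M$ large, $r\ge\sqrt{\log M}-1\ge(\log M)^{1/4}$, which is the first claim. For the second, $d\le r^r$ and $n^2\le M^{1/2}$ give
$$d+1+200n^2dr\le201n^2dr\le201\,M^{1/2}r^{r+1}\le M,$$
where the last inequality holds for $M$ large because $(r+1)\log r=\mathcal O(\sqrt{\log M}\log\log M)\le\frac14\log M-\log201$. So $X\ge M-1-d\ge200n^2dr$. Both conditions hold once $M\ge M_0$ for an absolute $M_0$, and $M\ge n^4\ge n_0^4$. $\square$

We recall total variation distance: $\mathrm{TV}(P,P')=\sup_E|P(E)-P'(E)|$ does not increase when a function is applied. It is subadditive over independent components, and for mixtures with the same mixing law it is at most the average of the distances. Pinsker's inequality says $\mathrm{TV}\le\sqrt{\mathrm{KL}/2}$ with $\mathrm{KL}$ in nats, $\mathrm{KL}$ is additive over independent components, and $\mathrm{KL}\le\ln(1+\chi^2)\le\chi^2$. Finally, the uniform law on $\{1,\dots,X\}$ and its shift by an integer $\delta$ overlap in $\max(0,X-|\delta|)$ points, so their distance is $\min(1,|\delta|/X)$.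

## Proof of Theorem 2

**Step 1: two distributions a sketch must separate.** This step turns correctness into a statement about laws in $G$. Let $27/(\epsilon^2n)\le\rho\le\frac14$, $\beta=16\epsilon\le1$, $\sigma_0=\rho$, $\sigma_1=(1+\beta)\rho$. For $\theta\in\{0,1\}$ let $D^\theta_\rho$ be the law of
$$x=\sum_{i\in S_0}z_ie_i+d\sum_{j\in S'}e_j,$$
where $S_0$ contains each coordinate independently with probability $\rho$, $S'$ contains each independently with probability $\sigma_\theta$, the $z_i$ are independent uniform in $\{1,\dots,X\}$, and all these choices are independent. Then $\|x\|_\infty\le X+d\le M$. All summands are positive, so $\|x\|_0=|S_0\cup S'|$. This is binomial with mean $\mu_\theta=n(\rho+\sigma_\theta-\rho\sigma_\theta)\le3n\rho$ and variance at most its mean. Moreover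
$$\mu_1-\mu_0=n\beta\rho(1-\rho)\ge12\,\epsilon n\rho,\qquad\mu_0+\mu_1\le5n\rho.$$
By Chebyshev, $\big|\|x\|_0-\mu_\theta\big|\le18\sqrt{n\rho}$ except with probability at most $3/324<0.01$. Since $n\rho\ge27/\epsilon^2$ and $7\sqrt{27}>36$, we have $7\epsilon n\rho>36\sqrt{n\rho}$. Therefore
$$\mu_1-\mu_0\ge7\epsilon n\rho+5\epsilon n\rho>36\sqrt{n\rho}+\epsilon(\mu_0+\mu_1).$$
This is equivalent to
$$(1+\epsilon)(\mu_0+18\sqrt{n\rho})<(1-\epsilon)(\mu_1-18\sqrt{n\rho}),$$
because the terms $18\epsilon\sqrt{n\rho}$ on the two sides cancel. So a threshold between these two numbers, applied to $\mathrm{dec}(\varphi(x))$, identifies $\theta$ with probability at least $\frac23-0.01$ on each side. Hence the probabilities of "below the threshold" under $\theta=0$ and $\theta=1$, averaged over the sketch, differ by at least $2(\frac23-0.01)-1\ge0.31$. For fixed $(\varphi,\mathrm{dec})$ the difference is at most the total variation distance, so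
$$\mathbb E_\varphi\,\mathrm{TV}\big(\varphi(D^0_\rho),\varphi(D^1_\rho)\big)\ge0.31.\tag{7}$$

**Step 2: coordinates that the noise absorbs.** This step shows that only certain *visible* coordinates help to separate the two laws. Fix $\varphi$ and let $f_j=\varphi(e_j)$.

**Definition.** For $S\subseteq[n]$ let
$$\langle S\rangle=\Big\{\sum_{i\in S}c_if_i:\ c_i\in\mathbb Z,\ |c_i|\le dr\Big\},\qquad V(S)=\{j:\ df_j\notin\langle S\rangle\}.$$
The coordinates in $V(S)$ are *visible* over $S$, the others are *absorbed* by $S$.

If $S$ grows, $\langle S\rangle$ grows and $V(S)$ shrinks. Also $V(S)\cap S=\emptyset$, because for $j\in S$ the coefficient $d\le dr$ is allowed.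

Small examples of this definition: take $n=2$, $r=2$, so $d=2$ and $dr=4$, and $G=\mathbb Z/1009$ with $f_1=1$. If $f_2=2$, then $2f_2=4=4f_1\in\langle\{1\}\rangle$, and $2$ is absorbed by $\{1\}$. If $f_2=100$, then $2f_2=200$ is not among $0,\pm1,\dots,\pm4$ modulo $1009$, and $2$ is visible over $\{1\}$. For the extreme sketches: if $\varphi$ reduces each coordinate modulo a prime $p\le r$, then $df_j=0$ for all $j$ and $V(S)=\emptyset$ for every $S$. If $\varphi$ reduces each coordinate modulo $L>d$, then $V(S)=[n]\setminus S$.

Now condition on $S_0$. For each $j\notin V(S_0)$ fix a representation $df_j=\sum_{i\in S_0}c^{(j)}_if_i$ with $|c^{(j)}_i|\le dr$. Given $S'$,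
$$\varphi(x)=\sum_{i\in S_0}(z_i+\delta_i)f_i+\sum_{j\in S'\cap V(S_0)}df_j,\qquad\delta_i=\sum_{j\in S'\setminus V(S_0)}c^{(j)}_i,\qquad|\delta_i|\le n\,dr.$$
The $\delta_i$ depend on $S_0,S'$ and not on $z$. Replacing all $z_i+\delta_i$ by $z_i$ changes the law of $\varphi(x)$ by at most $\sum_i|\delta_i|/X\le n^2dr/X\le0.005$ in total variation, by Lemma 4. We do this for both $\theta$. Afterwards the value is a function of $z$ and $S'\cap V(S_0)$, and the law of $z$ is the same for both $\theta$ and independent of $S'$. Averaging over $S_0$, whose law does not depend on $\theta$ either,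
$$\mathrm{TV}\big(\varphi(D^0_\rho),\varphi(D^1_\rho)\big)\le0.01+\mathbb E_{S_0}\mathrm{TV}\big(\mathrm{Bern}(\rho)^{\otimes V(S_0)},\mathrm{Bern}((1+\beta)\rho)^{\otimes V(S_0)}\big).$$

**Step 3: many visible coordinates at every density.** This step bounds the last distance in terms of $|V(S_0)|$. Per coordinate, the divergence of $\mathrm{Bern}((1+\beta)\rho)$ from $\mathrm{Bern}(\rho)$ satisfies
$$\mathrm{KL}\le\chi^2=\frac{(\beta\rho)^2}{\rho(1-\rho)}\le\frac43\beta^2\rho.$$
By additivity and Pinsker, the last total variation distance is at most $\beta\sqrt{\frac23\rho\,|V(S_0)|}$. Average over $\varphi$ and $S_0$, use Jensen's inequality for the concave square root, and compare with (7):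
$$0.3\le16\,\epsilon\sqrt{\tfrac23\,\rho\,\mathbb E|V(S_0)|}.$$
Squaring gives $\rho\,\mathbb E|V(S_0)|\ge\frac{0.09}{256}\cdot\frac32\cdot\frac1{\epsilon^2}$, hence
$$\rho\;\mathbb E_{\varphi,S_0}|V(S_0)|\ge\frac1{2000\,\epsilon^2}\qquad\text{for all }\ \frac{27}{\epsilon^2n}\le\rho\le\frac14.\tag{8}$$

**Step 4: the densities add up.** This step couples all $\rho$ in one random order, so that the visible coordinates found at different densities are different coordinates. Let $\tau_j$, $j\in[n]$, be independent uniform in $[0,1]$ and independent of $\varphi$; they are almost surely distinct. Let $S_\rho=\{j:\tau_j<\rho\}$, which has the law of $S_0$. Call $j$ *new* if $j\in V(\{i:\tau_i<\tau_j\})$, and let $\mathcal R$ be the number of new coordinates.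

Suppose $\tau_j\in[\rho/2,\rho)$ and $j\in V(S_\rho\setminus\{j\})$. Since $\{i:\tau_i<\tau_j\}\subseteq S_\rho\setminus\{j\}$ and $V$ is decreasing, $j$ is new. The set $S_\rho\setminus\{j\}$ is independent of $\tau_j$. Further, $j\in V(S_\rho)$ implies $j\notin S_\rho$, so $S_\rho\setminus\{j\}=S_\rho$ and $j\in V(S_\rho\setminus\{j\})$. Hence
$$\mathbb E\,\#\{\text{new }j:\tau_j\in[\tfrac\rho2,\rho)\}\ge\sum_j\frac\rho2\Pr\big[j\in V(S_\rho\setminus\{j\})\big]\ge\frac\rho2\,\mathbb E|V(S_\rho)|\ge\frac1{4000\,\epsilon^2}$$
by (8). Apply this with $\rho=2^{-t}$ for $t=2,\dots,\lfloor\log(\epsilon^2n/27)\rfloor$; these $\rho$ are in the range of (8). The intervals $[\rho/2,\rho)$ are disjoint, and there are at least $\log(\epsilon^2n/27)-2=\log(\epsilon^2n/108)$ values of $t$. Thus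
$$\mathbb E\,\mathcal R\ge\frac{\log(\epsilon^2n/108)}{4000\,\epsilon^2}.\tag{9}$$

**Step 5: new coordinates force a large group.** This step shows $|G|\ge r^{\mathcal R}$ almost surely. Let $j_1,\dots,j_{\mathcal R}$ be the new coordinates in increasing order of $\tau$. The earlier new coordinates are among all coordinates with smaller $\tau$, so by monotonicity $df_{j_l}\notin\langle\{j_1,\dots,j_{l-1}\}\rangle$ for every $l$.

Suppose two distinct tuples $a,a'\in\{0,\dots,r-1\}^{\mathcal R}$ give $\sum_la_lf_{j_l}=\sum_la'_lf_{j_l}$. Let $l$ be the largest index where they differ, and exchange them if necessary so that $b=a_l-a'_l\in\{1,\dots,r-1\}$. Then $bf_{j_l}=\sum_{i<l}(a'_i-a_i)f_{j_i}$. Here the choice $d=r!$ enters: $b$ divides $d$, and multiplying by the integer $d/b$ gives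
$$df_{j_l}=\sum_{i<l}\frac db(a'_i-a_i)f_{j_i},\qquad\Big|\frac db(a'_i-a_i)\Big|\le dr.$$
So $df_{j_l}\in\langle\{j_1,\dots,j_{l-1}\}\rangle$, a contradiction. (For $l=1$ the sum is empty and the contradiction is $df_{j_1}=0\in\langle\emptyset\rangle$.) The $r^{\mathcal R}$ sums are distinct elements of $G$. In the example with $f_1=1$, $f_2=100$ and $r=2$, they are $0,1,100,101$.

**Step 6: the bound on $s$.** This step puts the pieces together. By Step 5, $s\ge\log|G|\ge\mathcal R\log r$ almost surely. Take expectations, and use (9), Lemma 4, and $\epsilon^2n\ge108^2$, which gives $\log(\epsilon^2n/108)\ge\frac12\log(\epsilon^2n)$: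
$$s\ge\frac{\log(\epsilon^2n/108)\,\log r}{4000\,\epsilon^2}\ge\frac{\frac12\log(\epsilon^2n)\cdot\frac14\log\log M}{4000\,\epsilon^2}=\frac{\log(\epsilon^2n)\,\log\log M}{32000\,\epsilon^2}.$$
This proves Theorem 2. $\blacksquare$
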